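\title{Vanishing for the dual Procesi bundle on the Hilbert scheme of points in the plane}

\begin{abstract}
Let $B$ be the tautological bundle and $P$ the Procesi bundle on the Hilbert scheme $H_n$ of $n$ points in the plane. We prove that $H^i(H_n,\mathcal O(-1)\otimes P\otimes B^{\otimes l})=0$ for all $i>0$, $n\ge1$ and $l\ge0$, as conjectured by Haiman. The cohomology is computed on pairs of upper triangular matrices with a cyclic vector. Without the cyclicity condition, vanishing follows from the strictness of direct images of Hodge modules. The condition is then removed one step of the flag at a time, by a count of torus weights in local cohomology. We also show that the twist $\mathcal O(-1)$ cannot be improved, and we describe the global sections up to a filtration.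
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The bundles}
Let $H_n=\operatorname{Hilb}^n(\mathbb C^2)$ be the Hilbert scheme of $n$ points in the plane. Its points are the ideals $I\subset\mathbb C[x,y]$ with $\dim\mathbb C[x,y]/I=n$, and by Fogarty's theorem it is smooth and irreducible of dimension $2n$. The \emph{tautological bundle} $B$ has rank $n$ and fiber $\mathbb C[x,y]/I$ at $I$. We put $\mathcal O(1)=\wedge^nB$ and $\mathcal O(k)=\mathcal O(1)^{\otimes k}$ for $k\in\mathbb Z$.

The Hilbert--Chow morphism $H_n\to S^n\mathbb C^2=(\mathbb C^2)^n/S_n$ sends $I$ to its support counted with multiplicities; it is projective. The \emph{isospectral Hilbert scheme} $X_n$ is the reduced fiber product of $H_n$ and $(\mathbb C^2)^n$ over $S^n\mathbb C^2$. Thus $X_n$ is the reduced closed subscheme of $H_n\times(\mathbb C^2)^n$ whose points are the tuples $(I,P_1,\dots,P_n)$ such that $I$ has support $P_1+\dots+P_n$. Its projections $\rho:X_n\to H_n$ and $\sigma:X_n\to(\mathbb C^2)^n$ are finite and projective, respectively. The \emph{Procesi bundle} is $P=\rho_*\mathcal O_{X_n}$.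 It is a sheaf of algebras, a quotient of $\mathcal O_{H_n}\otimes R$, where
\[
R=R_n=\mathbb C[x_1,y_1,\dots,x_n,y_n]
\]
is the coordinate ring of $(\mathbb C^2)^n=\mathbb C^{2n}$. At the ideal of $n$ distinct points, the fiber of $B$ is the algebra of functions on the points and the fiber of $P$ is the algebra of functions on their $n!$ orderings. The sheaf $P$ is locally free of rank $n!$, and multiplication gives a perfect pairing $P\otimes P\to\mathcal O(1)$, so that $\mathcal O(-1)\otimes P\cong P^*$.

\subsection*{The question}
It is known that $H^i(H_n,P\otimes B^{\otimes l})=0$ for all $i>0$ and $l\ge0$. Haiman conjectured \cite[Conjecture~7.3]{Notes} that the vanishing survives a twist by $\mathcal O(-1)$, that is, that it holds with $P^*$ in place of $P$. This is a strengthening: $\wedge^nB$ is a direct summand of $B^{\otimes n}$, so $P\otimes B^{\otimes l}$ is a direct summand of $\mathcal O(-1)\otimes P\otimes B^{\otimes(l+n)}$. Since $P$ is locally free, the conjecture also reads $\operatorname{Ext}^i(P,B^{\otimes l})=0$ for $i>0$.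

To guess how much twisting is allowed, note that for a vector bundle $\mathcal F$ on $H_n$ the group $H^i(H_n,P\otimes\mathcal F)=H^i(X_n,\rho^*\mathcal F)$ is the $R$-module of sections of $R^i\sigma_*\rho^*\mathcal F$. Over $n$ distinct points the fiber of $\sigma$ is one point, so for $i>0$ this module is supported where two of the points collide, and it measures the behavior of $\mathcal F$ along the positive-dimensional fibers of $\sigma$. The bundle $B$ is generated by global sections, the monomials in $x$ and $y$, so tensoring with $B$ should do no harm. For $n=1$ all our bundles are trivial on $H_1=\mathbb C^2$ and there is no higher cohomology at all. For $n=2$ the positive-dimensional fibers are projective lines on which $\mathcal O(1)$ has degree one (Section~\ref{sec:two}), and $H^1(\mathbb P^1,\mathcal O(k))$ vanishes exactly for $k\ge-1$. One is led to guess that one negative twist is allowed and two are not. This is correct for all $n\ge2$.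

\begin{theorem}\label{thm:main}
For all $n\ge1$ and $l\ge0$,
\[
H^i(H_n,\mathcal O(-1)\otimes P\otimes B^{\otimes l})=0\qquad\text{for } i>0 .
\]
Equivalently, $H^i(H_n,P^*\otimes B^{\otimes l})=0$ for $i>0$.
\end{theorem}

By a \emph{polynomial functor of $B$} we mean the vector bundle $\tau(B)$ associated with $B$ and a finite-dimensional polynomial representation $\tau$ of $GL_n$.

\begin{theorem}\label{thm:sharp}
Let $n\ge2$, $k\in\mathbb Z$ and $l\ge0$. Then $H^i(H_n,\mathcal O(k)\otimes P\otimes B^{\otimes l})=0$ for all $i>0$ if and only if $k\ge-1$. For $k\ge-1$, the bundle $B^{\otimes l}$ may be replaced by any polynomial functor of $B$. For $k\le-2$, already $H^1\ne0$.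
\end{theorem}

The proof of Theorem~\ref{thm:main} also describes the $R$-module $H^0(H_n,\mathcal O(-1)\otimes P\otimes B^{\otimes l})$ up to a filtration; this is Theorem~\ref{thm:sections}.

\subsection*{The method}
A point of $H_n$ with a basis of $\mathbb C[x,y]/I$ is a pair of commuting matrices $x,y$ with a cyclic vector $v$, the class of $1$. An ordering of the support can be realized by a flag that makes $x$ and $y$ upper triangular. We impose the equation $[x,y]=0$ through its Koszul complex $\mathcal K$ on the smooth space of all triangular pairs, and we treat cyclicity as an open condition. The proof has three steps.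
\begin{enumerate}
\item Without the cyclicity condition, the cohomology of $\mathcal K$ lies in degree $0$ (Section~\ref{sec:hodge}). Here $\mathcal K$ is recognized as the associated graded of a complex that computes a direct image of $\mathcal D$-modules, and the vanishing follows from M.~Saito's strictness theorem for Hodge modules \cite{Saito}. This step is closely related to work of V.~Ginzburg.
\item On the cyclic locus, the direct image of $\mathcal K$ is the Procesi bundle (Section~\ref{sec:procesi}).
\item The cyclic locus is connected to the whole space by a chain of $n+1$ open sets. The local cohomology along each difference is computed by torus weights. All of it vanishes except one extremal term, and that term is the same problem for $n-1$ (Section~\ref{sec:induction}).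
\end{enumerate}
Section~\ref{sec:two} shows this mechanism for $n=2$. From the theory of $X_n$, the proof of Theorem~\ref{thm:main} uses that $X_n$ is irreducible and normal \cite{Haiman}. It does not use the known vanishing theorem for $P\otimes B^{\otimes l}$.

\section{Two points}\label{sec:two}

In this section $n=2$, $R=\mathbb C[x_1,y_1,x_2,y_2]$ and $J=(x_1-x_2,\,y_1-y_2)\subset R$. Let $(I,P_1,P_2)$ be a point of $X_2$, with $P_i=(x_i,y_i)$. Evaluation at $P_2$ is a surjection $\mathbb C[x,y]/I\to\mathbb C$. Let $e_1$ span its kernel and let $e_2=1$. In this basis, multiplication by $x$ and by $y$ is given by matrices, denoted by the same letters,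
\begin{equation}\label{eq:twomatrices}
x=\begin{pmatrix}x_1&a\\0&x_2\end{pmatrix},\qquad
y=\begin{pmatrix}y_1&b\\0&y_2\end{pmatrix},\qquad
[x,y]=\begin{pmatrix}0&\mu\\0&0\end{pmatrix},
\end{equation}
where $\mu=(x_1-x_2)b-(y_1-y_2)a$. The matrices commute if and only if $\mu=0$, the vector $e_2$ is cyclic if and only if $(a,b)\ne(0,0)$, and rescaling $e_1$ rescales $(a,b)$. This suggests that $X_2$ is the hypersurface
\[
\widetilde X=\{\mu=0\}\subset\mathbb C^4\times\mathbb P^1,\qquad [a:b]\in\mathbb P^1,
\]
which is the blow-up of $\mathbb C^4$ along the diagonal. To prove it we use a standard criterion, needed again in Section~\ref{sec:procesi}.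

\begin{lemma}\label{lem:immersion}
A proper morphism $f$ of schemes of finite type over $\mathbb C$ that is injective on closed points and on Zariski tangent spaces at closed points is a closed immersion.
\end{lemma}

\begin{proof}
The morphism is proper with finite fibers, hence finite. The fiber through a closed point $z$ is the spectrum of a local Artinian ring whose cotangent space is the cokernel of $\mathfrak m_{f(z)}\to\mathfrak m_z/\mathfrak m_z^2$, which is zero; so the ring is $\mathbb C$. By Nakayama's lemma $\mathcal O\to f_*\mathcal O$ is surjective at $f(z)$.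
\end{proof}

For every $n$, the unit $\mathcal O\to B$ is split by $\frac1n\operatorname{tr}$, where $\operatorname{tr}(h)$ is the trace of multiplication by $h$. So $B=\mathcal O\oplus\ker(\operatorname{tr})$, and for $n=2$ the second summand is the line bundle $\wedge^2B=\mathcal O(1)$.

\begin{proposition}\label{prop:two}
There is an isomorphism $\widetilde X\cong X_2$ over $\mathbb C^4$ under which $\rho^*\mathcal O(1)$ is the pullback $\mathcal O_{\widetilde X}(1)$ of $\mathcal O_{\mathbb P^1}(1)$. Moreover, $H^i(\widetilde X,\mathcal O(k))=0$ for $i\ge2$ and all $k$, and $H^1(\widetilde X,\mathcal O(k))=0$ for $k\ge-1$. For $k\le-2$, the module $H^1(\widetilde X,\mathcal O(k))$ surjects onto a nonzero free $R/J$-module.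
\end{proposition}

\begin{proof}
On the chart $a=1$ the equation is $y_1=y_2+b(x_1-x_2)$, so the chart is an affine space with coordinates $x_1,x_2,y_2,b$. The chart $b=1$ is obtained by exchanging $x$ and $y$. Thus $\widetilde X$ is smooth and irreducible. On the chart $a=1$, the annihilator of $e_2$ is the ideal
\[
I=\bigl((x-x_1)(x-x_2),\ y-y_2-b(x-x_2)\bigr),
\]
whose quotient is free with basis $1,x$. On the other chart the basis is $1,y$, and the two families agree on the overlap, because conjugation by $\operatorname{diag}(t,1)$ does not change the annihilator of $e_2$. We obtain a morphism $\widetilde X\to H_2\times\mathbb C^4$, proper because $\widetilde X$ is projective over $\mathbb C^4$. It is a bijection onto the set $X_2$. Indeed, over $P_1\ne P_2$ both sides have one point. Over $P_1=P_2$, with maximal ideal $\mathfrak m$, the ideals of colength $2$ are those of the form $\mathfrak m^2+(a(y-y_2)-b(x-x_2))$, one for each $[a:b]$. It is injective on tangent spaces, since $x_1,x_2,y_2$ are coordinates of $\mathbb C^4$ and $b$ is the coefficient of $x$ when $y$ is expanded in the basis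 $1,x$ of $B$, a regular function on an open subset of $H_2$. By Lemma~\ref{lem:immersion} it identifies $\widetilde X$ with the reduced scheme $X_2$. The bundle $\rho^*\wedge^2B$ is generated by $1\wedge x$ where $a\ne0$ and by $1\wedge y$ where $b\ne0$, and \eqref{eq:twomatrices} gives $1\wedge y=(b/a)\,1\wedge x$. These are the transition functions of $\mathcal O_{\mathbb P^1}(1)$.

Grade $R[a,b]$ and $L=\bigoplus_{p,q\ge1}R\,a^{-p}b^{-q}$ by total degree in $a,b$. Here $L$ is the quotient of $R[a^{\pm1},b^{\pm1}]$ by the monomials in which $a$ or $b$ has a nonnegative exponent. On $\mathbb C^4\times\mathbb P^1$ the sheaf $\mathcal O(k)$ has $H^0=R[a,b]_k$, $H^1=L_k$, and no other cohomology. The resolution $0\to\mathcal O(k-1)\xrightarrow{\ \mu\ }\mathcal O(k)\to\mathcal O_{\widetilde X}(k)\to0$ gives the vanishing for $i\ge2$ and the exact sequence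
\begin{multline}\label{eq:twoseq}
0\to R[a,b]_{k-1}\xrightarrow{\ \mu\ }R[a,b]_k\to H^0(\widetilde X,\mathcal O(k))\\
\to L_{k-1}\xrightarrow{\ \mu\ }L_k\to H^1(\widetilde X,\mathcal O(k))\to0 .
\end{multline}
Now $L_k=0$ for $k\ge-1$. For $k\le-2$ the module $L_k$ is free and nonzero and $\mu L_{k-1}\subset JL_k$, so the cokernel surjects onto $L_k/JL_k$.
\end{proof}

Since $\rho^*B^{\otimes l}$ is a direct sum of sheaves $\mathcal O(c)$ with $0\le c\le l$, this proves Theorem~\ref{thm:main} for $n=2$. What matters for the general case is the shape of \eqref{eq:twoseq}. Its first two terms are the Koszul complex of $\mu$ on the affine space of all pairs \eqref{eq:twomatrices}, with no cyclicity condition; its cohomology lies in degree $0$. The terms $L_{k-1}\to L_k$ are the local cohomology of this Koszul complex along the locus $a=b=0$ where $e_2$ is not cyclic, and a count of degrees decides what survives. For $k\ge0$ nothing survives. For $k=-1$ only the extremal term $L_{-2}=R\,a^{-1}b^{-1}$ survives, and it contributes to $H^0$. For $k=-2$ the map $L_{-3}\to L_{-2}$ sends $a^{-2}b^{-1}$ and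 $a^{-1}b^{-2}$ to $-(y_1-y_2)a^{-1}b^{-1}$ and $(x_1-x_2)a^{-1}b^{-1}$, so $H^1\cong R/J$. For general $n$, the vanishing without the cyclicity condition is no longer visible by inspection, and the surviving extremal term is no longer a polynomial ring but an instance of the problem for $n-1$.

\section{Triangular pairs and equivariant cohomology}\label{sec:notation}

\subsection*{Matrices}
Let $G=GL_n$ act on $V=\mathbb C^n$ with basis $e_1,\dots,e_n$, put $V_j=\langle e_1,\dots,e_j\rangle$, and let $e_{ik}$ be the matrix units. Let $\mathsf B\subset G$ be the group of upper triangular matrices, $T$ the diagonal torus with characters $\epsilon_1,\dots,\epsilon_n$, and $\mathfrak b,\mathfrak n,\mathfrak t\subset\mathfrak g=\mathfrak{gl}_n$ the upper triangular, strictly upper triangular and diagonal matrices. Let $\mathrm{Fl}=G/\mathsf B$ be the flag variety and $\nu=\dim\mathrm{Fl}=\dim\mathfrak n$. The trace form $\operatorname{tr}(\xi\eta)$ identifies $\mathfrak g^*=\mathfrak g$ and $\mathfrak t^*=\mathfrak t$. Since $\mathfrak b^\perp=\mathfrak n$, it also identifies $(\mathfrak g/\mathfrak b)^*=\mathfrak n$.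 The group $\mathsf B$ acts trivially on $\mathfrak b/\mathfrak n=\mathfrak t$, so $\det\mathfrak b=\det\mathfrak n$ as characters of $\mathsf B$.

For a $\mathsf B$-variety $Y$, let $G\times_{\mathsf B}Y$ be the quotient of $G\times Y$ by $(gb,z)\sim(g,bz)$, a bundle over $\mathrm{Fl}$ with fiber $Y$. The tangent bundle of $\mathrm{Fl}$ is $G\times_{\mathsf B}\mathfrak g/\mathfrak b=G\times_{\mathsf B}\mathfrak n^*$, and its canonical bundle is $G\times_{\mathsf B}\det\mathfrak n$. Put
\[
E=G\times_{\mathsf B}(\mathfrak b\times\mathfrak b),\qquad p:E\to\mathfrak g\times\mathfrak g,\quad (g,x,y)\mapsto(gxg^{-1},gyg^{-1}).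
\]
Thus $E$ is the closed subvariety of $\mathrm{Fl}\times\mathfrak g\times\mathfrak g$ formed by a flag and two matrices preserving it, and $p$ is projective. The diagonal entries $x_i=x_{ii}$ and $y_i=y_{ii}$ are $\mathsf B$-invariant functions on $\mathfrak b\times\mathfrak b$, so they define a map $R\to\Gamma(E,\mathcal O_E)^G$.

\subsection*{The Koszul complex}
The commutator $\mu=[x,y]$ is a section of the bundle $G\times_{\mathsf B}\mathfrak n$ pulled back to $E$. Its Koszul complex $\mathcal K=\mathcal K_n$ has terms $\mathcal K^{-k}=G\times_{\mathsf B}\wedge^k\mathfrak n^*$, pulled back to $E$, and its differential $d$ is contraction with $\mu$. With the exterior product, $\mathcal K$ is a $G$-equivariant sheaf of graded commutative differential graded algebras over $\mathcal K^0=\mathcal O_E$. Where $\mu$ vanishes in codimension $\nu$, the complex $\mathcal K$ resolves the structure sheaf of the zero scheme of $\mu$, and where $\mu\ne0$ it is exact. We never need $\mu$ to vanish in codimension $\nu$ everywhere: we work with $\mathcal K$ itself, whose terms are vector bundles on a smooth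 variety. The letter $\mathcal K$ also denotes the pullback to $E\times V$ and the corresponding $\mathsf B$-equivariant complex $\mathcal O\otimes\wedge^\bullet\mathfrak n^*$ on $\mathfrak b\times\mathfrak b\times V$. Shifts are normalized by $\mathcal F[k]^i=\mathcal F^{i+k}$.

\subsection*{Equivariant cohomology}
Let an affine algebraic group $H$ act on a noetherian scheme $Y$, and let $\mathcal F$ be a bounded below complex of $H$-equivariant quasi-coherent sheaves. We write $R\Gamma_H(Y,\mathcal F)=R\Gamma([Y/H],\mathcal F)$ for the cohomology on the quotient stack, that is, the derived functor of $\mathcal F\mapsto\Gamma(Y,\mathcal F)^H$. For $Y$ a point this is the cohomology $H^a(H,M)$ of rational $H$-modules. We use the following standard facts. All the maps in them are linear over the ring $\Gamma(Y,\mathcal O_Y)^H$.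
\begin{itemize}
\item[(E1)] If $H'\subset H$ acts on $Y'$, then $R\Gamma_H(H\times_{H'}Y',\mathcal F)=R\Gamma_{H'}(Y',\mathcal F|_{Y'})$. If $q:Y\to Y_0$ is an $H$-torsor, then $R\Gamma_H(Y,q^*\mathcal F_0)=R\Gamma(Y_0,\mathcal F_0)$. If $f:Y\to Y_1$ is equivariant, then $R\Gamma_H(Y,\mathcal F)=R\Gamma_H(Y_1,Rf_*\mathcal F)$. If $H$ is reductive, then $R\Gamma_H(Y,\mathcal F)=R\Gamma(Y,\mathcal F)^H$.
\item[(E2)] There is a spectral sequence $H^a(H,H^b(Y,\mathcal F))\Rightarrow H^{a+b}_H(Y,\mathcal F)$, natural in $\mathcal F$ and compatible with restriction to subgroups. If $H=T_H\ltimes U_H$ with $T_H$ a torus and $U_H$ unipotent with Lie algebra $\mathfrak u_H$, then $H^a(H,M)=H^a(\mathfrak u_H,M)^{T_H}$ is the cohomology of the invariant part $(\wedge^\bullet\mathfrak u_H^*\otimes M)^{T_H}$ of the Chevalley--Eilenberg complex, and restriction to a subgroup of the same form is restriction of cochains.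
\item[(E3)] $R\Gamma_H(Y,-)$ commutes with filtered colimits of uniformly bounded below complexes, because it is computed by a \v Cech--Hochschild complex.
\item[(E4)] For $Z\subset Y$ closed and $H$-stable there is a distinguished triangle
\[
R\Gamma_H(Y,R\underline\Gamma_Z\mathcal F)\to R\Gamma_H(Y,\mathcal F)\to R\Gamma_H(Y\setminus Z,\mathcal F)\to ,
\]
where $R\underline\Gamma_Z$ is the sheaf version of cohomology with supports in $Z$.
\end{itemize}

\section{Vanishing without the cyclic vector}\label{sec:hodge}

The complex $\mathcal K$ has terms in degrees $-\nu,\dots,0$, and $E$ is affine over a variety of dimension $\nu$, so a priori $H^i(E,\mathcal K)$ can be nonzero for $-\nu\le i\le\nu$.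

\begin{proposition}\label{prop:vanishing}
$H^i(E,\mathcal K)=0$ for $i\ne0$.
\end{proposition}

The idea is to break the symmetry between $x$ and $y$ and to regard $y$ as a cotangent variable. Then $E$ becomes a conormal bundle, $\mathcal O_E$ the associated graded of a filtered $\mathcal D$-module, and $\mathcal K$ the associated graded of the complex that computes its direct image. The direct image itself is controlled by topology, and strictness transfers the vanishing to the associated graded.

\subsection*{Recollections}
Let $\mathcal Y$ be a complex manifold, $\mathcal X=\mathrm{Fl}\times\mathcal Y$, and $\pi:\mathcal X\to\mathcal Y$ the projection. Let $\mathcal D_{\mathcal X}$ be the sheaf of differential operators filtered by order, so that $\operatorname{gr}\mathcal D_{\mathcal X}=\operatorname{Sym}\Theta_{\mathcal X}$, and let $\Theta$ be the pullback to $\mathcal X$ of the tangent sheaf of $\mathrm{Fl}$. For a filtered right $\mathcal D_{\mathcal X}$-module $(\mathcal L,F)$, the relative Spencer complex has terms $\mathrm{Sp}^{-k}=\mathcal L\otimes\wedge^k\Theta$, filtration $F_p\mathrm{Sp}^{-k}=F_{p-k}\mathcal L\otimes\wedge^k\Theta$,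 and differential
\begin{multline}\label{eq:spencer}
m\otimes\xi_1\wedge\dots\wedge\xi_k\ \longmapsto\ \sum_i(-1)^{i-1}m\xi_i\otimes\xi_1\wedge\cdots\widehat{\xi_i}\cdots\wedge\xi_k\\
+\sum_{i<i'}(-1)^{i+i'}m\otimes[\xi_i,\xi_{i'}]\wedge\xi_1\wedge\cdots\widehat{\xi_i}\cdots\widehat{\xi_{i'}}\cdots\wedge\xi_k .
\end{multline}
The direct image of $\mathcal L$ is $\pi_+\mathcal L=R\pi_*\mathrm{Sp}$. We use two results of Saito \cite{Saito}.
\begin{itemize}
\item[(S1)] For a complex manifold $X$, the right $\mathcal D_X$-module $\omega_X$ with its one-step filtration underlies a polarizable Hodge module, and so does its direct image under a closed embedding $\iota:X\to\mathcal X$. Up to a shift of the filtration, which plays no role below, the direct image is $\mathcal L=\iota_*(\omega_X\otimes_{\mathcal D_X}\mathcal D_{X\to\mathcal X})$ filtered by order. In local coordinates $(z,t)$ with $X=\{t=0\}$ this means $\mathcal L=\bigoplus_\beta\omega_X\,\partial_t^\beta$ and $F_p\mathcal L=\bigoplus_{|\beta|\le p}\omega_X\,\partial_t^\beta$.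
\item[(S2)] For a projective morphism of complex manifolds, the filtered direct image of a polarizable Hodge module is strict \cite[Thm.~5.3.1]{Saito}. For $\pi$ this says that $\mathcal H^i(R\pi_*F_p\mathrm{Sp})\to\mathcal H^i(R\pi_*\mathrm{Sp})$ is injective for all $i$ and $p$.
\end{itemize}
We also use the following fact: if $f:X\to\mathcal Y$ is a proper morphism of varieties with $X$ smooth of pure dimension $\delta$ and $\dim X\times_{\mathcal Y}X\le \delta$, then $Rf_*\mathbb C[\delta]$ is a perverse sheaf. Indeed, the locus where the fiber has dimension $k$ has dimension at most $\delta-2k$, and $\mathcal H^i(Rf_*\mathbb C[\delta])$ has stalks $H^{i+\delta}(f^{-1}(y))$, which vanish unless $2\dim f^{-1}(y)\ge i+\delta$. So its support has dimension at most $-i$, and the complex is Verdier self-dual.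

\begin{proof}[Proof of Proposition~\ref{prop:vanishing}]
Let $\widetilde{\mathfrak g}=G\times_{\mathsf B}\mathfrak b$, a smooth variety of dimension $n^2$. Take $\mathcal Y=\mathfrak g\times\mathfrak t$ and
\[
\iota:\widetilde{\mathfrak g}\to\mathcal X=\mathrm{Fl}\times\mathfrak g\times\mathfrak t,\qquad (g,x)\mapsto(g\mathsf B,\ gxg^{-1},\ x\bmod\mathfrak n).
\]
This is a closed embedding, the graph of the map $\widetilde{\mathfrak g}\to\mathfrak t$ over the subbundle $\widetilde{\mathfrak g}\subset\mathrm{Fl}\times\mathfrak g$. Let $f=\pi\circ\iota$ and let $(\mathcal L,F)$ be as in (S1), so that $\pi_+\mathcal L=f_+\omega_{\widetilde{\mathfrak g}}$.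

\emph{Step 1: the direct image lies in degree $0$.} The fiber product $\widetilde{\mathfrak g}\times_{\mathcal Y}\widetilde{\mathfrak g}$ is closed in $\widetilde{\mathfrak g}\times_{\mathfrak g}\widetilde{\mathfrak g}$, the variety of two flags and a matrix preserving both. Decompose the latter along the finitely many $G$-orbits on $\mathrm{Fl}\times\mathrm{Fl}$, which are indexed by the permutation matrices $w$. The pieces are
\[
G\times_{\mathsf B\cap w\mathsf Bw^{-1}}(\mathfrak b\cap w\mathfrak bw^{-1}),
\]
each of dimension $\dim G=n^2$, because the fiber is the Lie algebra of the subgroup. Hence $Rf_*\mathbb C[n^2]$ is perverse. This complex is the de Rham complex of $f_+\omega_{\widetilde{\mathfrak g}}$. By the Riemann--Hilbert correspondence, the de Rham functor takes cohomology modules to perverse cohomology sheaves and kills no nonzero regular holonomic module. So $\mathcal H^i(R\pi_*\mathrm{Sp})=0$ for $i\ne0$.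

\emph{Step 2: so does its associated graded.} By (S2) and Step 1, $\mathcal H^i(R\pi_*F_p\mathrm{Sp})=0$ for $i\ne0$, and $\mathcal H^0(R\pi_*F_{p-1}\mathrm{Sp})\to\mathcal H^0(R\pi_*F_p\mathrm{Sp})$ is injective, since both sheaves inject into $\mathcal H^0(R\pi_*\mathrm{Sp})$. In the exact sequence
\[
\mathcal H^i(R\pi_*F_p\mathrm{Sp})\to\mathcal H^i(R\pi_*\operatorname{gr}^F_p\mathrm{Sp})\to\mathcal H^{i+1}(R\pi_*F_{p-1}\mathrm{Sp})\to\mathcal H^{i+1}(R\pi_*F_p\mathrm{Sp})
\]
with $i\ne0$, the first term vanishes and the last map is injective: for $i=-1$ by what was just said, and otherwise because its source is zero. So $\mathcal H^i(R\pi_*\operatorname{gr}_p^F\mathrm{Sp})=0$ for $i\ne0$. This holds in the analytic category. The bracket terms of \eqref{eq:spencer} send $F_p\mathrm{Sp}^{-k}$ to $F_{p-k}\mathcal L\otimes\wedge^{k-1}\Theta=F_{p-1}\mathrm{Sp}^{-k+1}$, so they disappear in the associated graded. Thus $\operatorname{gr}^F\mathrm{Sp}$ is the Koszul complex of $\Theta\subset\operatorname{Sym}\Theta_{\mathcal X}$ acting on $\operatorname{gr}^F\mathcal L$, and each $\operatorname{gr}_p^F\mathrm{Sp}$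 is the analytification of a bounded complex of algebraic coherent sheaves with $\mathcal O_{\mathcal X}$-linear differentials. By relative GAGA for the projective morphism $\pi$, analytification commutes with $R\pi_*$ on such complexes; it is also exact and kills no nonzero coherent sheaf. So the vanishing holds algebraically.

\emph{Step 3: the associated graded is $\mathcal K$.} Let $\mathcal N_\iota$ be the normal bundle of $\iota$. The module $\operatorname{gr}^F\mathcal L$ is generated over $\operatorname{Sym}\Theta_{\mathcal X}$ by $\operatorname{gr}_0^F\mathcal L=\iota_*\omega_{\widetilde{\mathfrak g}}$. This sheaf is killed by the ideal of $\widetilde{\mathfrak g}$, and vector fields tangent to $\widetilde{\mathfrak g}$ map it to itself, hence act by zero in the associated graded. We obtain a surjection $\iota_*(\omega_{\widetilde{\mathfrak g}}\otimes\operatorname{Sym}\mathcal N_\iota)\to\operatorname{gr}^F\mathcal L$, which is bijective by the local description in (S1). The canonical bundle $\omega_{\widetilde{\mathfrak g}}=G\times_{\mathsf B}(\det\mathfrak n\otimes\det\mathfrak b^*)$ is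 trivial. So $\operatorname{gr}^F\mathcal L$ is the sheaf of functions on the conormal bundle $\operatorname{Spec}\operatorname{Sym}\mathcal N_\iota$, and a section of $\Theta$ acts as the function that pairs it with the $\mathrm{Fl}$-component of a covector.

The tangent space of $\iota(\widetilde{\mathfrak g})$ at the image of $(1,x)$ consists of the vectors
\[
(\xi\bmod\mathfrak b,\ [\xi,x]+x',\ x'\bmod\mathfrak n),\qquad \xi\in\mathfrak g,\ x'\in\mathfrak b .
\]
Since $\operatorname{tr}(y[\xi,x])=\operatorname{tr}([x,y]\xi)$, a covector $(\alpha,y,\tau)\in\mathfrak n\oplus\mathfrak g\oplus\mathfrak t$ takes on this vector the value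
\[
\operatorname{tr}\bigl((\alpha+[x,y])\xi\bigr)+\operatorname{tr}(yx')+\operatorname{tr}(\tau\operatorname{diag}x').
\]
Taking $\xi=0$ and $x'\in\mathfrak n$ gives $y\in\mathfrak n^\perp=\mathfrak b$; taking $\xi=0$ and $x'\in\mathfrak t$ gives $\tau=-\operatorname{diag}y$; taking $x'=0$ gives $\alpha=-[x,y]$. So the conormal space is parametrized by $y\in\mathfrak b$, by $G$-equivariance the conormal bundle is $E$, and the $\mathrm{Fl}$-component of the covector is $-\mu$. The Koszul complexes of $\mu$ and $-\mu$ are isomorphic via $(-1)^k$ in degree $-k$. Hence $\operatorname{gr}^F\mathrm{Sp}$ is the direct image of $\mathcal K$ along the affine map $E\to\widetilde{\mathfrak g}$ followed by $\iota$. As $\mathcal Y$ is affine,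
\[
H^i(E,\mathcal K)=\bigoplus_p\Gamma\bigl(\mathcal Y,\mathcal H^i(R\pi_*\operatorname{gr}_p^F\mathrm{Sp})\bigr)=0\qquad(i\ne0).\qedhere
\]
\end{proof}

\begin{remark}
The factor $\mathfrak t$ in $\mathcal Y$ is what makes $y$ range over $\mathfrak b$. For the embedding of $\widetilde{\mathfrak g}$ in $\mathrm{Fl}\times\mathfrak g$ the same computation gives $y\in\mathfrak b^\perp=\mathfrak n$.
\end{remark}

To identify the surviving cohomology with the Procesi bundle, we need to know that it lives on the commuting scheme and has the largest possible depth there. Both facts come from formal properties of Koszul complexes.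

\begin{proposition}\label{prop:M}
The complex $Rp_*\mathcal K$ is a coherent sheaf $\mathfrak M=\mathfrak M_n$ in degree $0$. It is a $G$-equivariant commutative algebra over $\mathcal O_{\mathfrak g\times\mathfrak g}\otimes R$, with $G$ acting trivially on $R$. It is annihilated by the entries of $[x,y]$, and $\mathcal Ext^i(\mathfrak M,\mathcal O_{\mathfrak g\times\mathfrak g})=0$ for $i\ne c$, where $c=n^2-n$.
\end{proposition}

\begin{proof}
The cohomology sheaves of $Rp_*\mathcal K$ are coherent because $p$ is projective, and their global sections on the affine variety $\mathfrak g\times\mathfrak g$ are the groups $H^i(E,\mathcal K)$. This gives the first claim. The product of $\mathcal K$ induces $Rp_*\mathcal K\otimes^LRp_*\mathcal K\to Rp_*\mathcal K$, hence a commutative product on $\mathfrak M$, and $R\to\Gamma(E,\mathcal O_E)^G\to H^0(E,\mathcal K)$ is a ring homomorphism.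

A linear functional $\varphi$ on $\mathfrak g$ restricts, through $G\times_{\mathsf B}\mathfrak n\subset\mathrm{Fl}\times\mathfrak g$, to a global section $\theta$ of $\mathcal K^{-1}$ with $d\theta=p^*\varphi([x,y])$. The Leibniz rule $d(\theta\wedge\eta)+\theta\wedge d\eta=(d\theta)\,\eta$ shows that multiplication by $p^*\varphi([x,y])$ on $\mathcal K$ is null-homotopic. So $\varphi([x,y])$ annihilates $\mathfrak M$.

The product followed by the projection $\mathcal K\to\mathcal K^{-\nu}[\nu]$ is a morphism of complexes $\mathcal K\otimes\mathcal K\to\mathcal K^{-\nu}[\nu]$ and a perfect pairing, so $R\mathcal Hom(\mathcal K,\mathcal K^{-\nu})\cong\mathcal K[-\nu]$. The canonical bundle of $E$ is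
\[
\omega_E=G\times_{\mathsf B}\bigl(\det\mathfrak n\otimes(\det\mathfrak b^*)^{\otimes2}\bigr)=G\times_{\mathsf B}\det\mathfrak n^*=\mathcal K^{-\nu},
\]
and $\dim E=\nu+n^2+n$. Grothendieck duality for $p$, with $p^!\mathcal O=\omega_E[\dim E-2n^2]$, gives
\[
R\mathcal Hom(\mathfrak M,\mathcal O)=Rp_*R\mathcal Hom(\mathcal K,\omega_E)[\nu+n-n^2]\cong Rp_*\mathcal K[n-n^2]=\mathfrak M[-c].\qedhere
\]
\end{proof}

We write $\mathfrak M$ also for the module $\Gamma(\mathfrak g\times\mathfrak g,\mathfrak M)=H^0(E,\mathcal K)$.

\section{The Procesi bundle from triangular pairs}\label{sec:procesi}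

Let $G$ act on $\mathfrak g\times\mathfrak g\times V$ by $g(x,y,v)=(gxg^{-1},gyg^{-1},gv)$. Let $U$ be the open set where $v$ is \emph{cyclic}, that is, $\mathbb C\langle x,y\rangle v=V$, where $\mathbb C\langle x,y\rangle$ is the span of all words in $x$ and $y$. Let $\mathcal C\subset U$ be the closed subscheme defined by $[x,y]=0$. For a scheme $S$, an $S$-point of $\mathcal C$ is a commuting pair $x,y\in M_n(\mathcal O_S)$ and a vector $v\in\mathcal O_S^n$ such that the evaluation $\mathcal O_S[x,y]\to\mathcal O_S^n$, $h\mapsto h(x,y)v$, is surjective (by Nakayama's lemma, surjectivity can be tested at points). Taking the kernel, this is the same as a flat family of ideals $I$ of colength $n$ with an isomorphism $\mathcal O_S[x,y]/I\cong\mathcal O_S^n$. So $\mathcal C$ is the frame bundle of $B$, and $q:\mathcal C\to H_n$ is a $G$-torsor. By Fogarty's theorem $\mathcal C$ is smooth and irreducible of dimension $n^2+2n$, so its codimension in $U$ is $2n^2+n-(n^2+2n)=c$. Evaluation gives $q^*B=V\otimes\mathcal O_{\mathcal C}$ equivariantly. With the notation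
\[
\Phi_l(V)=V^{\otimes l}\otimes(\det V)^{-1}
\]
we get $q^*(\mathcal O(-1)\otimes B^{\otimes l})=\Phi_l(V)\otimes\mathcal O_{\mathcal C}$.

Let $\tilde p=p\times\mathrm{id}:E\times V\to\mathfrak g\times\mathfrak g\times V$. By flat base change $R\tilde p_*\mathcal K=\mathfrak M\boxtimes\mathcal O_V$. Let $\mathfrak M'$ be its restriction to $U$, which is an $\mathcal O_{\mathcal C}$-module by Proposition~\ref{prop:M}.

\begin{proposition}\label{prop:procesi}
There is a $G$-equivariant isomorphism $\mathfrak M'\cong q^*P$ of $\mathcal O_{\mathcal C}\otimes R$-algebras.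
\end{proposition}

A direct comparison is easy only over the locus of distinct points, where $\mu$ vanishes transversally. To extend it, we show that $\mathfrak M'$ descends to a vector bundle of algebras, which is then squeezed between $P$ and its integral closure.

\begin{proof}
\emph{Local freeness.} Let $z$ be a closed point of the support of $\mathfrak M'$. A nonzero finitely generated module over a regular local ring $\mathcal O$ has projective dimension equal to the largest $i$ with $\operatorname{Ext}^i(-,\mathcal O)\ne0$. By Proposition~\ref{prop:M}, $\mathfrak M'_z$ has projective dimension $c$ over $\mathcal O_{U,z}$. The Auslander--Buchsbaum formula gives $\operatorname{depth}\mathfrak M'_z=\dim\mathcal O_{U,z}-c=\dim\mathcal O_{\mathcal C,z}$. Depth is the same over $\mathcal O_{U,z}$ and over its quotient $\mathcal O_{\mathcal C,z}$, and the formula applied over the regular ring $\mathcal O_{\mathcal C,z}$ shows that $\mathfrak M'_z$ is free. By descent along the torsor $q$, we have $\mathfrak M'=q^*\mathcal P$ for a vector bundle $\mathcal P$ on $H_n$, which is a commutative $\mathcal O_{H_n}\otimes R$-algebra.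

\emph{Distinct points.} Let $H_n^\circ$ be the open set of ideals of $n$ distinct points, $\mathcal C^\circ=q^{-1}(H_n^\circ)$, $U^\circ=U\setminus(\mathcal C\setminus\mathcal C^\circ)$, and let $\Sigma$ be the zero scheme of $\mu$ in $\tilde p^{-1}(U^\circ)$. It is $G$-stable, and it maps properly to $\mathcal C^\circ$. Up to the action of $G$, a point of $\Sigma$ lies over the base point of $\mathrm{Fl}$, so it is given by commuting $x,y\in\mathfrak b$ with $n$ distinct joint eigenvalues, and a vector. Then $V$ is a direct sum of joint eigenlines, and each stable subspace $V_j$ is a sum of some of them. Choose joint eigenvectors with $V_j=\langle u_1,\dots,u_j\rangle$. The matrix $b$ with $be_i=u_i$ lies in $\mathsf B$, and after conjugating by $b^{-1}$ we may assume that $x=\operatorname{diag}(x_i)$ and $y=\operatorname{diag}(y_i)$ with the pairs $(x_i,y_i)$ distinct. Two computations at such a point are needed.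

First, the differential of $\mu$ along $\mathfrak b\times\mathfrak b$ is $(x',y')\mapsto[x',y]+[x,y']$, with $(i,k)$ entry $x'_{ik}(y_k-y_i)+(x_i-x_k)y'_{ik}$ for $i<k$. It is surjective onto $\mathfrak n$. So $\Sigma$ is smooth of codimension $\nu$, and $\mathcal K\to\mathcal O_\Sigma$ is a quasi-isomorphism of differential graded algebras on $\tilde p^{-1}(U^\circ)$. Hence $\mathfrak M'|_{U^\circ}=\tilde p_*\mathcal O_\Sigma$ as algebras over $\mathcal O\otimes R$.

Second, a tangent vector of $E\times V$ killed by $\tilde p$ only moves the flag, so it is a class $\xi\in\mathfrak g/\mathfrak b$ with $[\xi,x],[\xi,y]\in\mathfrak b$. For $i>k$ this gives $\xi_{ik}(x_k-x_i)=\xi_{ik}(y_k-y_i)=0$, so $\xi_{ik}=0$ and the class is zero.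

The points of $\Sigma$ over $(x,y,v)\in\mathcal C^\circ$ are the stable flags. They correspond to the orderings of the joint eigenvalues, and the diagonal entries list the eigenvalues in that order. So the morphism $\Sigma\to\mathcal C^\circ\times\mathbb C^{2n}$ given by $\tilde p$ and the diagonal entries is proper and injective on points and tangent spaces, hence a closed immersion by Lemma~\ref{lem:immersion}. Its image is the underlying set of $X_n\times_{H_n}\mathcal C^\circ$. Both closed subschemes are reduced: $\Sigma$ is smooth, and $X_n\times_{H_n}\mathcal C^\circ$ is smooth over the reduced scheme $X_n$. So they coincide, and by descent $\mathcal P|_{H_n^\circ}=P|_{H_n^\circ}$ as $\mathcal O\otimes R$-algebras.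

\emph{Extension to $H_n$.} Since $\mathcal P$ is torsion free, a local section of $\mathcal O_{H_n}\otimes R$ maps to zero in $\mathcal P$ if and only if it does so over $H_n^\circ$, that is, if and only if it vanishes on $\rho^{-1}(H_n^\circ)$. This open set is dense in the reduced irreducible scheme $X_n$ \cite{Haiman}, so the kernel is the ideal of $X_n$ and the image is $P$. Thus $P\subset\mathcal P$, with equality over $H_n^\circ$. By torsion freeness again, $\mathcal P$ embeds as an algebra in $\mathcal P\otimes\mathbb C(H_n)=P\otimes\mathbb C(H_n)$, which is the function field of $X_n$. Being finite over $\mathcal O_{H_n}$, it is integral over $P$. Since $X_n$ is normal \cite{Haiman}, $\mathcal P=P$.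
\end{proof}

\section{Removing the cyclic vector}\label{sec:induction}

\subsection*{A chain of open sets}
The cohomology we want lives on the cyclic locus, and Proposition~\ref{prop:vanishing} controls the whole space. The complement of the cyclic locus is complicated, but the flag cuts it into smooth pieces: ask only that $v$ be cyclic modulo $V_j$. For $0\le j\le n$ put
\[
\Omega_n^j=\{(x,y,v)\in\mathfrak b\times\mathfrak b\times V:\ \mathbb C\langle x,y\rangle v+V_j=V\},\qquad
K_n^j=K_n^j(l)=R\Gamma_{\mathsf B}\bigl(\Omega_n^j,\mathcal K\otimes\Phi_l(V)\bigr).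
\]
The sets $\Omega_n^j$ are $\mathsf B$-stable, open (some $n-j$ words applied to $v$ must be independent modulo $V_j$), and nested: $\Omega_n^0\subset\dots\subset\Omega_n^n=\mathfrak b\times\mathfrak b\times V$. The ring $R$ acts on $K_n^j$ through the diagonal entries. For $n=0$, the space $\Omega_0^0$ is a point and $V=0$, so $K_0^0(0)=\mathbb C$ and $K_0^0(l)=0$ for $l>0$.

Identify $G\times_{\mathsf B}(\mathfrak b\times\mathfrak b\times V)$ with $E\times V$ by $(g,x,y,v)\mapsto((g,x,y),gv)$. Then $\tilde p^{-1}(U)=G\times_{\mathsf B}\Omega_n^0$. By (E1), Proposition~\ref{prop:procesi} and the projection formula, we have $R$-linear isomorphisms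
\begin{multline}\label{eq:bottom}
R\Gamma(H_n,\mathcal O(-1)\otimes P\otimes B^{\otimes l})=R\Gamma_G\bigl(U,\mathfrak M'\otimes\Phi_l(V)\bigr)\\
=R\Gamma_G\bigl(\tilde p^{-1}(U),\mathcal K\otimes\Phi_l(V)\bigr)=K_n^0(l).
\end{multline}
At the other end of the chain, (E1) and Proposition~\ref{prop:M} give
\begin{equation}\label{eq:top}
K_n^n(l)=R\Gamma\bigl(E\times V,\mathcal K\otimes\Phi_l(V)\bigr)^G=\bigl(\mathfrak M\otimes\mathbb C[V]\otimes\Phi_l(V)\bigr)^G\quad\text{in degree }0.
\end{equation}

\begin{proposition}\label{prop:triangle}
For $1\le j\le n$ there is an $R$-linear distinguished triangle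
\[
K_n^j\to K_n^{j-1}\to K_{n-1}^{j-1}\otimes\mathbb C[x_j,y_j]\to ,
\]
where $x_i,y_i$ for $i\ne j$ act on $K_{n-1}^{j-1}$ through the diagonal entries, relabeled in increasing order.
\end{proposition}

For $n=j=1$ this can be seen directly. Let $v$ also denote the coordinate on $V$, on which $t\in GL_1$ acts by $t^{-1}$. Then $K_1^0(l)$ is the invariant part of $R[v^{\pm1}]\otimes\Phi_l(V)$, namely $Rv^{l-1}$, and $K_1^1(l)$ is the invariant part of $R[v]\otimes\Phi_l(V)$, which is $Rv^{l-1}$ for $l\ge1$ and $0$ for $l=0$. The quotient is $K_0^0(l)\otimes R$.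

Granting the proposition, we can finish.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We show by induction on $n\ge0$ that
\begin{equation}\label{eq:degreezero}
H^i(K_n^j(l))=0\qquad\text{for all } i\ne0 \text{ and } 0\le j\le n.
\end{equation}
For $n=0$ this was noted above. For $n\ge1$ use descending induction on $j$, starting from \eqref{eq:top}. Proposition~\ref{prop:triangle} gives the exact sequence
\[
H^i(K_n^j)\to H^i(K_n^{j-1})\to H^i(K_{n-1}^{j-1})\otimes\mathbb C[x_j,y_j],
\]
whose outer terms vanish for $i\ne0$. For $j=0$, \eqref{eq:bottom} gives the theorem.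
\end{proof}

The rest of the section proves Proposition~\ref{prop:triangle}. Fix $j$, write $\Omega=\Omega_n^j$, and let $Z=\Omega\setminus\Omega_n^{j-1}$. By (E4) it suffices to construct an $R$-linear isomorphism
\begin{equation}\label{eq:goal}
R\Gamma_{\mathsf B}\bigl(\Omega,R\underline\Gamma_Z(\mathcal K\otimes\Phi_l(V))\bigr)\cong K_{n-1}^{j-1}\otimes\mathbb C[x_j,y_j]\,[-1].
\end{equation}

\subsection*{The boundary stratum}
At a point of $\Omega$, the stable subspace $\mathbb C\langle x,y\rangle v+V_{j-1}$ surjects onto $V/V_j$. So it is either $V$ or a hyperplane that contains $V_{j-1}$ and not $e_j$, and the second case describes $Z$. We move this hyperplane to a standard position. Put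
\[
V'=\langle e_i:i\ne j\rangle,\qquad\mathfrak r=\langle e_{jk}:k>j\rangle,\qquad\mathfrak c=\langle e_{ij}:i<j\rangle,\qquad A=1+\mathfrak r,
\]
so $\mathfrak r$ and $\mathfrak c$ are the parts of row $j$ and column $j$ in $\mathfrak n$, and $A\subset\mathsf B$ is a vector group because $\mathfrak r^2=0$. Let
\[
\mathfrak s=\{x\in\mathfrak b:xV'\subset V'\}=\{x\in\mathfrak b:x_{jk}=0\text{ for }k>j\}.
\]
It is an associative algebra, and its group of units $\mathsf S$ is the stabilizer of $V'$ in $\mathsf B$, with Lie algebra $\mathfrak s$. Let
\[
Y=\Omega\cap(\mathfrak s\times\mathfrak s\times V'),\qquad W=(\mathfrak b\oplus\mathfrak b\oplus V)/(\mathfrak s\oplus\mathfrak s\oplus V'),\qquad d=n-j+1.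
\]
Here $Y$ is an $\mathsf S$-variety and $W$ is an $\mathsf S$-module. The set $Y$ is not empty: take $x$ diagonal with distinct entries and $v=\sum_{i\ne j}e_i$.

\begin{lemma}\label{lem:stratum}
With its reduced structure, $Z$ is a smooth closed subvariety of $\Omega$ of codimension $d$, and the action map $\mathsf B\times_{\mathsf S}Y\to Z$ is an isomorphism. The normal bundle $\mathcal N$ of $Z$ in $\Omega$ fits into an $\mathsf S$-equivariant exact sequence
\begin{equation}\label{eq:normal}
0\to(\mathfrak b/\mathfrak s)\otimes\mathcal O_Y\to W\otimes\mathcal O_Y\to\mathcal N|_Y\to0 .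
\end{equation}
\end{lemma}

\begin{proof}
For $a=1+\sum_{k>j}\alpha_ke_{jk}\in A$, the hyperplane $aV'$ has equation $u_j=\sum_{k>j}\alpha_ku_k$. So $A$ acts simply transitively on the hyperplanes that contain $V_{j-1}$ and not $e_j$. If $u^{(1)},\dots,u^{(n-j)}\in V$ form a basis modulo $V_j$, there is a unique $a\in A$ with $u^{(i)}\in aV'$ for all $i$: it solves the linear system $u^{(i)}_j=\sum_{k>j}\alpha_ku^{(i)}_k$, whose matrix is invertible, and so it is a regular function of the vectors. Applied to $u^{(i)}=be_{j+i}$ for $b\in\mathsf B$, this shows that multiplication $A\times\mathsf S\to\mathsf B$ is an isomorphism of varieties, so $\mathsf B\times_{\mathsf S}Y=A\times Y$.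

If the hyperplane attached to a point of $Z$ is $V'$, then $V'$ is stable under $x,y$ and contains $v$, so the point lies in $Y$. Conversely, at a point of $Y$ the subspace $\mathbb C\langle x,y\rangle v+V_{j-1}$ is contained in $V'$, so the point lies in $Z$ and its hyperplane is $V'$. Hence $A\times Y\to\Omega$ has image $Z$.

This map is a closed immersion. For a tuple $w=(w_1,\dots,w_{n-j})$ of words in $x,y$, let $\Omega_w\subset\Omega$ be the open set where the vectors $w_iv$ form a basis modulo $V_j$. These sets cover $\Omega$. They are $\mathsf B$-stable, since the vector $w_iv$ at the point $bz$ is $b$ times the vector $w_iv$ at $z$. Let $\alpha:\Omega_w\to A$ be the regular map defined by $w_iv\in\alpha V'$ for all $i$. By uniqueness, $\alpha(az)=a\,\alpha(z)$ for $a\in A$, so $A\times\alpha^{-1}(1)\to\Omega_w$ is an isomorphism with inverse $z\mapsto(\alpha(z),\alpha(z)^{-1}z)$. On $Y\cap\Omega_w$ we have $w_iv\in V'$, so $Y\cap\Omega_w$ is a closed subscheme of $\alpha^{-1}(1)$. Therefore $A\times(Y\cap\Omega_w)\to\Omega_w$ is a closed immersion, with smooth source.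

The codimension is $\dim W-\dim A=2(n-j)+1-(n-j)=d$. The sequence \eqref{eq:normal} is the normal bundle sequence of $Y\subset Z\subset\Omega$: the normal bundle of $Y$ in $\mathsf B\times_{\mathsf S}Y$ is $(\mathfrak b/\mathfrak s)\otimes\mathcal O_Y$, and that of $Y$ in $\Omega$ is $W\otimes\mathcal O_Y$.
\end{proof}

\subsection*{The layers of local cohomology}
Let $\mathcal I$ be the ideal of $Z$ in $\Omega$. Since $Z$ is smooth of codimension $d$ in a smooth variety, $\mathcal I^m/\mathcal I^{m+1}=\operatorname{Sym}^m\mathcal N^*$. For a locally free $\mathcal O_Z$-module $\mathcal V$ of finite rank, the sheaf $\mathcal Ext^i_\Omega(\mathcal V,\mathcal O)$ vanishes for $i\ne d$ and equals $\mathcal V^*\otimes\det\mathcal N$ for $i=d$. By induction on $m$, the sheaves $\mathcal Ext^i(\mathcal O/\mathcal I^{m+1},\mathcal O)$ vanish for $i\ne d$, and $\mathcal H_m=\mathcal Ext^d(\mathcal O/\mathcal I^{m+1},\mathcal O)$ fits into equivariant exact sequences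
\[
0\to\mathcal H_{m-1}\to\mathcal H_m\to\det\mathcal N\otimes\operatorname{Sym}^m\mathcal N\to0\qquad(m\ge0,\ \mathcal H_{-1}=0).
\]
The local cohomology sheaves $\mathcal H^i_Z(\mathcal O)$ are the colimits over $m$ of these $\mathcal Ext^i$, so $R\underline\Gamma_Z\mathcal O=\mathcal H[-d]$ with $\mathcal H=\bigcup_m\mathcal H_m$. As $\mathcal K\otimes\Phi_l(V)$ is a bounded complex of locally free sheaves with $\mathcal O$-linear differential,
\[
R\underline\Gamma_Z(\mathcal K\otimes\Phi_l(V))=\mathcal H\otimes\mathcal K\otimes\Phi_l(V)\,[-d],
\]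
and the complex $\mathcal H\otimes\mathcal K\otimes\Phi_l(V)$ is the union of the subcomplexes $\mathcal H_m\otimes\mathcal K\otimes\Phi_l(V)$. By Lemma~\ref{lem:stratum} and (E1), the $m$-th subquotient has equivariant cohomology
\[
Q_m=R\Gamma_{\mathsf S}\bigl(Y,(\det\mathcal N\otimes\operatorname{Sym}^m\mathcal N\otimes\mathcal K\otimes\Phi_l(V))|_Y\bigr).
\]
We shall show that $Q_m=0$ for $m\ge1$ and compute $Q_0$.

\subsection*{A one-parameter subgroup}
The tool is the subgroup that scales the direction $e_j$ which $v$ fails to generate. Let $\lambda(t)\in T$ have entry $t$ in position $j$ and $1$ elsewhere; \emph{weight} means $\lambda$-weight. The vector $e_j$ has weight $1$ and $V'$ has weight $0$. Under conjugation, $\mathfrak r$ has weight $1$, $\mathfrak c$ has weight $-1$, and the remaining matrix units in $\mathfrak b$ have weight $0$. For $n=5$, $j=3$ the weights of the matrix units $e_{ik}$ are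
\[
\begin{pmatrix}0&0&-1&0&0\\ &0&-1&0&0\\ & &0&1&1\\ & & &0&0\\ & & & &0\end{pmatrix}.
\]
The functions on a representation $M$ form $\operatorname{Sym}M^*$, so coordinates have the opposite weights.

Let $\mathsf B'$, $T'$, $\mathfrak b'$, $\mathfrak n'$ be the analogs of $\mathsf B$, $T$, $\mathfrak b$, $\mathfrak n$ for $V'$ with its ordered basis. We view $\mathsf B'$ as the subgroup of $\mathsf S$ fixing $e_j$; it commutes with $\lambda$. Then $T=\lambda(\mathbb C^*)\times T'$, and
\[
\mathfrak s=\mathfrak c\oplus\mathbb Ce_{jj}\oplus\mathfrak b',\qquad \mathfrak n=\mathfrak r\oplus\mathfrak c\oplus\mathfrak n',\qquad \mathfrak s\cap\mathfrak n=\mathfrak c\oplus\mathfrak n'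
\]
as $\mathsf B'$-modules. The group $\mathsf S$ is the semidirect product of $T$ and the unipotent group $1+\mathfrak s\cap\mathfrak n$.

The map $\mathfrak s\to\mathfrak b'\times\mathbb C$, $x\mapsto(x|_{V'},x_{jj})$, records the actions on $V'$ and on $V/V'$, so it is a homomorphism of associative algebras, with kernel $\mathfrak c$. In particular $b\mapsto b|_{V'}$ is a homomorphism $\mathsf S\to\mathsf B'$ that is trivial on $\lambda$ and the identity on $\mathsf B'$. The span of the first $j-1$ basis vectors of $V'$ is $V_{j-1}$, and $V'/V_{j-1}\cong V/V_j$ compatibly with the actions of $x,y\in\mathfrak s$. So $(x,y,v)\in\mathfrak s\times\mathfrak s\times V'$ lies in $\Omega$ if and only if $(x|_{V'},y|_{V'},v)$ lies in $\Omega_{n-1}^{j-1}$. We obtain an $\mathsf S$-equivariant affine morphism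
\[
\varpi:Y\to Y^0=\Omega_{n-1}^{j-1}\times\mathbb C^2,\qquad(x,y,v)\mapsto\bigl((x|_{V'},y|_{V'},v),(x_{jj},y_{jj})\bigr),
\]
where $\mathsf S$ acts on the first factor through $\mathsf S\to\mathsf B'$ and trivially on the second. Moreover, $Y\cong Y^0\times\mathfrak c\times\mathfrak c$ equivariantly for $\lambda$ and $\mathsf B'$.

The gain is that $\lambda$ acts trivially on $Y^0$. Hence every $\mathsf S$-equivariant complex $\mathcal G$ of quasi-coherent sheaves on $Y^0$ splits into weight components, $\mathcal G=\bigoplus_w\mathcal G_w$, as a $\mathsf B'$-equivariant complex.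

\begin{lemma}\label{lem:weights}
Let $\mathcal G$ be a bounded $\mathsf S$-equivariant complex of quasi-coherent sheaves on $Y^0$ with $\mathcal G_w=0$ for $w<0$. Then restriction to $\mathsf B'$ followed by the projection $\mathcal G\to\mathcal G_0$ is an isomorphism
\[
R\Gamma_{\mathsf S}(Y^0,\mathcal G)\cong R\Gamma_{\mathsf B'}(Y^0,\mathcal G_0).
\]
\end{lemma}

\begin{proof}
The $\mathsf S$-module $M=H^b(Y^0,\mathcal G)=\bigoplus_wH^b(Y^0,\mathcal G_w)$ has weights $\ge0$, with weight-zero part $M_0=H^b(Y^0,\mathcal G_0)$. By the spectral sequences in (E2) it suffices to show that $H^a(\mathsf S,M)\to H^a(\mathsf B',M)\to H^a(\mathsf B',M_0)$ is bijective. This map is induced by the morphism of complexes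
\[
\bigl(\wedge^\bullet(\mathfrak c\oplus\mathfrak n')^*\otimes M\bigr)^T\to\bigl(\wedge^\bullet\mathfrak n'^*\otimes M_0\bigr)^{T'}.
\]
Since $\mathfrak c^*$ has weight $1$, $\mathfrak n'^*$ has weight $0$ and $M$ has weights $\ge0$, the $\lambda$-invariant part of $\wedge^\bullet\mathfrak c^*\otimes\wedge^\bullet\mathfrak n'^*\otimes M$ is $\wedge^\bullet\mathfrak n'^*\otimes M_0$. So the morphism is bijective.
\end{proof}

\subsection*{The weight count}
Let $\mathcal G^{(m)}=\varpi_*\bigl((\det\mathcal N\otimes\operatorname{Sym}^m\mathcal N\otimes\mathcal K\otimes\Phi_l(V))|_Y\bigr)$, so that $Q_m=R\Gamma_{\mathsf S}(Y^0,\mathcal G^{(m)})$ by (E1). By \eqref{eq:normal}, $\det\mathcal N|_Y=\mathcal O_Y\otimes\det W\otimes\det(\mathfrak b/\mathfrak s)^{-1}$, and $\operatorname{Sym}^m\mathcal N|_Y$ is a quotient of $\mathcal O_Y\otimes\operatorname{Sym}^mW$. As $T$-modules, $W=\mathfrak r\oplus\mathfrak r\oplus\mathbb Ce_j$ and $\mathfrak b/\mathfrak s=\mathfrak r$, all of weight $1$. Since $\varpi_*$ is exact, each term of $\mathcal G^{(m)}$ is a quotient of (for $m=0$, equal to) the corresponding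 term of the tensor product of the following factors.
\begin{center}
\begin{tabular}{lll}
factor & lowest weight & part of lowest weight\\ \hline
$\varpi_*\mathcal O_Y=\mathcal O_{Y^0}\otimes\operatorname{Sym}(\mathfrak c^*\oplus\mathfrak c^*)$ & $0$ & $\mathcal O_{Y^0}$\\
$\det W\otimes\det(\mathfrak b/\mathfrak s)^{-1}$ & $d=n-j+1$ & all\\
$\operatorname{Sym}^mW$ & $m$ & all\\
$\wedge^\bullet\mathfrak n^*=\wedge^\bullet(\mathfrak r^*\oplus\mathfrak c^*\oplus\mathfrak n'^*)$ & $-(n-j)$ & $\det\mathfrak r^*\otimes\wedge^\bullet\mathfrak n'^*$\\
$V^{\otimes l}$ & $\ge0$ & $V'^{\otimes l}$ (weight $0$)\\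
$(\det V)^{-1}$ & $-1$ & all
\end{tabular}
\end{center}
The weights of $\mathcal G^{(m)}$ are therefore at least
\begin{equation}\label{eq:count}
(n-j+1)+m-(n-j)-1=m .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:triangle}]
For $m\ge1$, \eqref{eq:count} and Lemma~\ref{lem:weights} give $Q_m=0$. So the inclusions $\mathcal H_{m-1}\subset\mathcal H_m$ induce isomorphisms on $R\Gamma_{\mathsf B}(\Omega,-\otimes\mathcal K\otimes\Phi_l(V))$, and by (E3) the left side of \eqref{eq:goal} is $Q_0[-d]$. By Lemma~\ref{lem:weights}, $Q_0=R\Gamma_{\mathsf B'}(Y^0,\mathcal G_0)$ with $\mathcal G_0=\mathcal G^{(0)}_0$. Weight zero is reached only when every factor in the table contributes the part listed in the last column. The element $\varepsilon\wedge\eta$ with $\varepsilon\in\det\mathfrak r^*$ and $\eta\in\wedge^k\mathfrak n'^*$ has degree $-k-(n-j)$. So, as a graded $\mathsf B'$-equivariant sheaf,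
\[
\mathcal G_0=\mathcal O_{Y^0}\otimes\wedge^\bullet\mathfrak n'^*[n-j]\otimes V'^{\otimes l}\otimes\chi,\qquad
\chi=\det\mathfrak r^*\otimes\det W\otimes\det(\mathfrak b/\mathfrak s)^{-1}\otimes(\det V)^{-1}.
\]
A character of $\mathsf B'$ is determined by its restriction to the torus. Writing characters of $T$ additively, with $\gamma$ the character of $\det\mathfrak r$,
\[
\chi=-\gamma+(2\gamma+\epsilon_j)-\gamma-\sum_i\epsilon_i=-\sum_{i\ne j}\epsilon_i ,
\]
so $\chi=(\det V')^{-1}$ and $V'^{\otimes l}\otimes\chi=\Phi_l(V')$.

It remains to find the differential. On $Y$ the matrices $x,y$ lie in the algebra $\mathfrak s$, so $\mu=[x,y]$ lies in $\mathfrak s\cap\mathfrak n=\mathfrak c\oplus\mathfrak n'$. Its $\mathfrak r$-component is zero, and its $\mathfrak n'$-component is $\mu'=[x|_{V'},y|_{V'}]$, because restriction to $V'$ is an algebra homomorphism. Hence contraction with $\mu$ kills $\varepsilon$ and sends $\varepsilon\wedge\eta$ to $(-1)^{n-j}\varepsilon\wedge\iota_{\mu'}\eta$. The sign is the sign of the shift $[n-j]$. So $\mathcal G_0$ is the pullback of $\mathcal K_{n-1}\otimes\Phi_l(V')[n-j]$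 to $Y^0=\Omega_{n-1}^{j-1}\times\mathbb C^2$. As $\mathsf B'$ acts trivially on $\mathbb C^2$,
\[
Q_0[-d]=K_{n-1}^{j-1}\otimes\mathbb C[x_j,y_j]\,[n-j-d]=K_{n-1}^{j-1}\otimes\mathbb C[x_j,y_j]\,[-1],
\]
which is \eqref{eq:goal}. Every step is linear over $R$: the diagonal entries are $\mathsf B$-invariant functions on $\Omega$, and their restrictions to $Y$ are pulled back from invariant functions on $Y^0$, namely the diagonal entries of $x|_{V'},y|_{V'}$ and the coordinates of $\mathbb C^2$.
\end{proof}

For $n=2$ and $j=1$ we have $\mathfrak r=\mathbb Ce_{12}$, $\mathfrak c=0$ and $d=2$. The stabilizer of $v=e_2$ in $\mathsf B$ is $\lambda(\mathbb C^*)$, weight is minus the degree in $a,b$, and the surviving term $K_1^0\otimes\mathbb C[x_1,y_1]\cong R$ is the term $L_{-2}$ of \eqref{eq:twoseq}.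

\begin{remark}\label{rem:hyp}
The hypotheses on the bundle enter only through the last two rows of the table. The factor $V^{\otimes l}$ must have nonnegative weights, which is where $l\ge0$ is used. If $(\det V)^{-1}$ is replaced by $(\det V)^k$, the bound \eqref{eq:count} becomes $m+k+1$. For $k\ge0$ all layers vanish, including $Q_0$, so no induction is needed and $R\Gamma(H_n,\mathcal O(k)\otimes P\otimes B^{\otimes l})=(\mathfrak M\otimes\mathbb C[V]\otimes V^{\otimes l}\otimes(\det V)^k)^G$. For $k\le-2$ the bound is negative for small $m$ and Lemma~\ref{lem:weights} does not apply. These are the three regimes seen in Section~\ref{sec:two}.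
\end{remark}

\section{The sharp twist and the global sections}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $k\ge-1$ and let $\tau$ be a polynomial representation of $GL_n$, for instance $V^{\otimes l}$. Then $\tau\otimes(\det V)^{k+1}$ is polynomial, and $\mathcal O(k)\otimes\tau(B)=\mathcal O(-1)\otimes\tau(B)\otimes(\wedge^nB)^{\otimes(k+1)}$. A polynomial representation of $GL_n$ is a direct sum of direct summands of tensor powers of $V$. So $\mathcal O(k)\otimes P\otimes\tau(B)$ is a direct sum of direct summands of bundles $\mathcal O(-1)\otimes P\otimes B^{\otimes l'}$, and Theorem~\ref{thm:main} gives the vanishing.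

Let $k\le-2$. Since $\mathcal O$ is a direct summand of $B$ (Section~\ref{sec:two}), $\mathcal O(k)\otimes P$ is a direct summand of $\mathcal O(k)\otimes P\otimes B^{\otimes l}$. So it suffices to show that
\[
H^1(H_n,\mathcal O(k)\otimes P)=H^1(X_n,\rho^*\mathcal O(k))=\Gamma(\mathbb C^{2n},R^1\sigma_*\rho^*\mathcal O(k))
\]
is nonzero, that is, that the sheaf $R^1\sigma_*\rho^*\mathcal O(k)$ on the affine space $\mathbb C^{2n}$ is nonzero. This can be tested where only two points collide.

Let $\Omega_{12}\subset\mathbb C^{2n}$ be the open set where no two of $P_1,\dots,P_n$ coincide except possibly $P_1$ and $P_2$. By the local product structure of $X_n$ \cite[Lemma~3.3.1]{Haiman}, $\sigma^{-1}(\Omega_{12})$ is isomorphic over $\Omega_{12}$ to the preimage $X'$ of $\Omega_{12}$ in $X_2\times\mathbb C^{2n-4}$. Over $X'$, the pullback of the universal family of $H_2$ and the graphs of $P_3,\dots,P_n$ are disjoint, and their union is a flat family of subschemes of length $n$. Its classifying map $X'\to H_n$ agrees with $\rho$ where all points are distinct. This locus is dense in $X'$, which is smooth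 and irreducible by Section~\ref{sec:two}, and $H_n$ is separated, so the two maps are equal. Hence $\rho^*B|_{X'}$ is the sum of the pullback of the tautological bundle of $H_2$ and $n-2$ trivial line bundles, and by Proposition~\ref{prop:two} $\rho^*\mathcal O(k)|_{X'}$ is the pullback of $\mathcal O_{\widetilde X}(k)$. So over $\Omega_{12}$ the sheaf $R^1\sigma_*\rho^*\mathcal O(k)$ is the one associated with the $R$-module $H^1(\widetilde X,\mathcal O(k))\otimes\mathbb C[x_3,y_3,\dots,x_n,y_n]$. By Proposition~\ref{prop:two} this module surjects onto a nonzero free module over $R/(x_1-x_2,y_1-y_2)$, whose support $\{P_1=P_2\}$ meets $\Omega_{12}$.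
\end{proof}

The hypothesis $n\ge2$ is needed for the last statement, since $H_1=\mathbb C^2$ is affine.

We now describe the global sections. The ring $R$ acts on $H^0(H_n,\mathcal O(-1)\otimes P\otimes B^{\otimes l})$ through $P$, and $R_m$ acts on $\mathfrak M_m$ through the diagonal coordinates, as in Proposition~\ref{prop:M}.

\begin{theorem}\label{thm:sections}
For $m\ge0$ let $V_m=\mathbb C^m$, let $\mathfrak M_m$ be the module of Proposition~\ref{prop:M} for $\mathfrak{gl}_m$ (with $\mathfrak M_0=\mathbb C$), and put
\[
N_m(l)=\bigl(\mathfrak M_m\otimes\mathbb C[V_m]\otimes V_m^{\otimes l}\otimes(\det V_m)^{-1}\bigr)^{GL_m}.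
\]
Then $N_m(l)=0$ for $m>l$, and $H^0(H_n,\mathcal O(-1)\otimes P\otimes B^{\otimes l})$ has a finite filtration by $R$-submodules with associated graded module
\[
\bigoplus_{I\subseteq\{1,\dots,n\}}N_{n-|I|}(l)\otimes\mathbb C[x_i,y_i:i\in I],
\]
where $x_i,y_i$ for $i\notin I$ act on $N_{n-|I|}(l)$ through the diagonal coordinates, relabeled in increasing order.
\end{theorem}

\begin{proof}
By \eqref{eq:degreezero} all $K_m^j$ are modules in degree $0$, so the triangles of Proposition~\ref{prop:triangle} are short exact sequences of $R_m$-modules
\begin{equation}\label{eq:ses}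
0\to K_m^{j+1}\to K_m^j\to K_{m-1}^j\otimes\mathbb C[x_{j+1},y_{j+1}]\to0\qquad(0\le j<m).
\end{equation}
We show by induction on $m-j$ that $K_m^j$ has a finite filtration with graded pieces $N_{m-|I|}(l)\otimes\mathbb C[x_i,y_i:i\in I]$, one for each $I\subseteq\{j+1,\dots,m\}$. For $j=m$ this is \eqref{eq:top}. For $j<m$, the induction hypothesis applies to $K_m^{j+1}$ and to $K_{m-1}^j$. The submodule in \eqref{eq:ses} gives the subsets $I$ that do not contain $j+1$. In the quotient, the indices $j+1,\dots,m-1$ of $K_{m-1}^j$ correspond in increasing order to $j+2,\dots,m$, so it gives the subsets that contain $j+1$. For $m=n$ and $j=0$, \eqref{eq:bottom} gives the filtration.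

The scalar matrices $t\in GL_m$ act trivially on $E$ and on $\mathcal K$, hence on $\mathfrak M_m$. They act on $\mathfrak M_m\otimes\operatorname{Sym}^aV_m^*\otimes V_m^{\otimes l}\otimes(\det V_m)^{-1}$ by $t^{\,l-m-a}$, so there are no invariants when $m>l$.
\end{proof}

\begin{example}
For $l=0$ only $N_0(0)=\mathbb C$ is nonzero, so $H^0(H_n,\mathcal O(-1)\otimes P)\cong R$. For $l=1$ we have $N_0(1)=0$ and $N_1(1)=\mathfrak M_1=R_1$, so the graded pieces are $n$ copies of $R$, one for each $I$ with $|I|=n-1$. A filtration with free quotients splits, and $H^0(H_n,\mathcal O(-1)\otimes P\otimes B)\cong R^n$. For $n=2$ both agree with \eqref{eq:twoseq}, which gives $H^0(\widetilde X,\mathcal O(-1))\cong L_{-2}\cong R$ and $H^0(\widetilde X,\mathcal O)=R$.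
\end{example}

\begin{thebibliography}{9}

\bibitem{Haiman}
M.~Haiman, J. Amer. Math. Soc. \textbf{14} (2001).

\bibitem{Notes}
M.~Haiman, \emph{Notes on Macdonald polynomials and the geometry of Hilbert schemes},
\texttt{https://math.berkeley.edu/\textasciitilde mhaiman/ftp/newt-sf-2001/newt.pdf}

\bibitem{Saito}
M.~Saito, \emph{Modules de Hodge polarisables} (1988).

\end{thebibliography}
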